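# Six rank-one matrices in a five-dimensional space, and secant varieties that are not Cohen–Macaulay

## 1. A five-dimensional space of $3\times 3$ matrices

Start with the matrix
$$u=\begin{pmatrix}1&1&1\\1&2&3\\1&3&2\end{pmatrix},\qquad w_{ij}=\frac1{u_{ij}},\qquad w=\begin{pmatrix}1&1&1\\1&\tfrac12&\tfrac13\\1&\tfrac13&\tfrac12\end{pmatrix}.$$
Let $P_i$ be the matrix whose $i$-th row is the $i$-th row of $w$, with zeros elsewhere, and let $P'_j$ be the matrix whose $j$-th column is the $j$-th column of $w$, with zeros elsewhere. These are six matrices of rank one, and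
$$P_1+P_2+P_3=w=P'_1+P'_2+P'_3 .$$
So they are linearly dependent. Their span is
$$E_u=\bigl\{\,\bigl((\alpha_i+\beta_j)\,w_{ij}\bigr)_{ij}:\ \alpha,\beta\in\mathbb C^3\bigr\}.$$
The relation above is the only one up to scale: $\sum\alpha_iP_i+\sum\beta_jP'_j=0$ means $\alpha_i=-\beta_j$ for all $i,j$. Hence $\dim E_u=5$, and any five of the six matrices form a basis of $E_u$. We shall prove that, up to scalars, $E_u$ contains no rank-one matrix other than these six.

The entries of $u$ matter. If all $u_{ij}=1$, then $E_u$ contains $\alpha\otimes(1,1,1)$ for every $\alpha$ (take $\beta=0$), so it contains a whole plane of rank-one points. What we use about our $u$ is that all its minors are nonzero. The entries are visibly nonzero. The $2\times2$ minors are $1,2,1$ (rows 1,2), $2,1,-1$ (rows 1,3) and $1,-1,-5$ (rows 2,3), and the determinant is $(4-9)-(2-3)+(3-2)=-3$.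

Here is what $E_u$ is for. A tensor $T\in\mathbb C^5\otimes(\mathbb C^3\otimes\mathbb C^3)$ of rank five as a map $(\mathbb C^5)^*\to\mathbb C^3\otimes\mathbb C^3$ is a sum of five rank-one tensors exactly when its image is spanned by five rank-one matrices. A tensor with image $E_u$ has this property in six ways, one for each choice of five among the six points. Each choice gives a way to deform the tensor: move the five chosen points. So six sheets of the variety of tensors of border rank at most $5$ pass through it. We shall see that after enlarging one factor $\mathbb C^3$ to $\mathbb C^4$ these sheets are distinct and any two meet in codimension two. A Cohen–Macaulay local ring does not allow this.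

## 2. Secant varieties of Segre products and the Cohen–Macaulay property

All varieties are over $\mathbb C$ and reduced.

**Definition (Segre product).** Let $V_1,\dots,V_m$ be vector spaces with $\dim V_i=d_i=n_i+1$. The Segre product $\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m}\subset\mathbb P(V_1\otimes\cdots\otimes V_m)$ is the image of $([v_1],\dots,[v_m])\mapsto[v_1\otimes\cdots\otimes v_m]$, the variety of rank-one tensors. We write $\mathrm{Seg}(\mathbb PV_1\times\cdots\times\mathbb PV_m)$.

**Definition (secant variety).** For a projective variety $X\subset\mathbb P^N$ and $s\ge1$, $\sigma_s(X)$ is the Zariski closure of the union of all spans $\langle x_1,\dots,x_s\rangle$ with $x_k\in X$.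

So $\sigma_1(X)=X$, and $\sigma_s$ of a Segre product is the variety of tensors of border rank at most $s$. The closure adds limits: for instance
$$e\otimes e\otimes f+e\otimes f\otimes e+f\otimes e\otimes e=\lim_{t\to0}\tfrac1t\bigl((e+tf)^{\otimes3}-e^{\otimes3}\bigr)$$
lies in $\sigma_2(\mathbb P^1\times\mathbb P^1\times\mathbb P^1)$, being a limit of sums of two rank-one tensors.

**Definition (aCM, locally CM).** A Noetherian local ring is Cohen–Macaulay (CM) if its depth equals its Krull dimension; a Noetherian ring is CM if all its localizations at prime ideals are. A projective variety $Y\subset\mathbb P^N$ is *arithmetically Cohen–Macaulay* (aCM) if $\mathbb C[x_0,\dots,x_N]/I(Y)$ is CM. It is *locally CM* if all its local rings $\mathcal O_{Y,y}$ are CM.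

For example, a hypersurface is aCM, because the quotient of a polynomial ring by a nonzero element is CM.

We use these textbook facts.

* **(F1)** If $R\to R'$ is a flat local homomorphism of Noetherian local rings and $R'$ is CM, then $R$ is CM (Bruns–Herzog, *Cohen–Macaulay rings*, Thm. 2.1.7). In the other direction, polynomial rings over CM rings and localizations of CM rings are CM.
* **(F2)** For a finitely generated $M\ne0$ over a Noetherian local ring $R$, put $\operatorname{grade}M=\min\{i:\mathrm{Ext}^i_R(M,R)\ne0\}$. If $R$ is CM, then $\operatorname{grade}M=\dim R-\dim M$ (Bruns–Herzog, Thm. 2.1.2).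
* **(F3)** A Noetherian local ring is CM if and only if its completion is. The analytic local ring of a reduced complex variety at a point is reduced and has the same completion as the algebraic local ring.
* **(F4)** The image of a constructible set under a morphism is constructible (Chevalley), and the Zariski closure of a constructible set equals its Euclidean closure.

Let $\Sigma$ be the affine cone over $Y$. Over a chart $\{x_i\ne0\}$, the map $\Sigma\setminus0\to Y$ is a projection $(Y\cap\{x_i\neq0\})\times\mathbb C^*\to Y\cap\{x_i\ne0\}$. Hence, by (F1), $Y$ is CM at $[T]$ if and only if $\Sigma$ is CM at $T\ne0$. In particular aCM implies locally CM.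

**The conjecture.** Conjecture 0.1 of the text "EACA Extended Abstract:" (http://math.berkeley.edu/~oeding/aCM_Secant_Varieties_EACA.pdf) says that every secant variety of a Segre product is aCM. That is, for all $m\ge1$, all $n_i\ge1$ and all $s\ge1$, the variety $\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is aCM.

Simple cases support it. For $m=1$ the variety is all of $\mathbb P^{n_1}$. For $m=2$ it is the determinantal variety of matrices of rank at most $s$, which is aCM. Other known cases are Segre varieties themselves ($s=1$), secant varieties that fill their ambient space or are hypersurfaces, and subspace varieties. (A subspace variety consists of the tensors lying in some $V_1'\otimes\cdots\otimes V_m'$ with $V_i'\subset V_i$ and $\dim V'_i\le r_i$ for given $r_i$; for $m=2$ and $r_1=r_2=r$ it is the variety of matrices of rank at most $r$.) In the symmetric setting, Kanev proved that $\sigma_s(\nu_d\mathbb P^n)$ is aCM if $d=2$, or $n=1$, or $s\le2$. Michalek–Oeding–Zwiernik proved that $\sigma_2(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is covered by open normal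 toric varieties, and in particular is locally CM.

Nevertheless the conjecture is false.

**Theorem A.** $\sigma_5(\mathbb P^4\times\mathbb P^3\times\mathbb P^2)\subset\mathbb P^{59}$ is not arithmetically Cohen–Macaulay. It is not even locally Cohen–Macaulay.

**Theorem B.** Let $m\ge3$, $s\ge5$, $d_i=n_i+1\ge2$, and suppose that after reordering
$$d_1\ge s,\qquad d_2,d_3\ge3,\qquad d_2+d_3\ge s+1 .$$
Then $\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is not aCM (not even locally CM), except possibly when $m=3$ and $(s;\{d_2,d_3\})=(5;\{3,3\})$ or $(6;\{3,4\})$. In particular, for every $m\ge3$ and $s\ge5$ the conjecture fails whenever at least three of the $n_i$ are $\ge s-1$.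

**Theorem C.** For $m=3$, $s=5$ and $d_1\ge5$: $\sigma_5(\mathbb P^{d_1-1}\times\mathbb P^{d_2-1}\times\mathbb P^{d_3-1})$ is aCM if and only if $\min(d_2,d_3)\le2$ or $d_2=d_3=3$.

The case $(6;\{3,4\})$ in Theorem B is not settled by these arguments.

## 3. Sheets that meet in codimension two

Two planes in $\mathbb C^3$ meeting in a line form a hypersurface such as $xy=0$, which is CM. Two planes in $\mathbb C^4$ meeting in a point behave differently. Take
$$R=\mathbb C[x,y,z,t]/\bigl((x,y)\cap(z,t)\bigr)=\mathbb C[x,y,z,t]/(xz,xt,yz,yt)$$
localized at the origin, a ring of dimension $2$. The element $x+z$ vanishes on neither plane, so it is a nonzerodivisor. Modulo $x+z$ we may put $z=-x$ and get $\mathbb C[x,y,t]/(x^2,xt,xy,yt)$. Here $x\neq0$, but $x$ is killed by $x$, $y$ and $t$. So the quotient has depth $0$, and $R$ has depth $1<2$. What matters is the codimension of the intersection.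

**Lemma 1 (a form of Hartshorne connectedness).** Let $R$ be a Noetherian local ring of dimension $d$ with proper ideals $\mathfrak a,\mathfrak b$ such that $\mathfrak a\cap\mathfrak b=0$, every associated prime $\mathfrak p$ of $R/\mathfrak a$ and of $R/\mathfrak b$ satisfies $\dim R/\mathfrak p=d$, and $\dim R/(\mathfrak a+\mathfrak b)\le d-2$. Then $R$ is not CM.

*Proof.* Put $M=R/(\mathfrak a+\mathfrak b)$, which is nonzero since both ideals lie in the maximal ideal. Because $\mathfrak a\cap\mathfrak b=0$, the sequence
$$0\to R\to R/\mathfrak a\oplus R/\mathfrak b\to M\to0,\qquad r\mapsto(r,r),\quad (r,r')\mapsto r-r',$$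
is exact. Suppose $R$ is CM. By (F2), $\operatorname{grade}M=d-\dim M\ge2$, so $\mathrm{Ext}^1_R(M,R)=0$ and the sequence splits. Hence $M$ is isomorphic to a submodule of $R/\mathfrak a\oplus R/\mathfrak b$. A nonzero submodule has an associated prime $\mathfrak p$, which is associated to $R/\mathfrak a$ or to $R/\mathfrak b$. It contains a copy of $R/\mathfrak p$, so it has dimension $d$. This contradicts $\dim M\le d-2$. $\square$

## 4. From tensors to a subvariety of the Grassmannian

Let $X\subset\mathbb P(V)$ be a smooth irreducible projective variety of dimension $n$, with affine cone $\hat X$. Let $A$ be a vector space with $\dim A\ge s\ge2$, and let $G=\mathrm{Gr}(s,V)$. In the application $A=V_1$ and $X$ is the Segre product of the other factors. Then $\mathbb P(A)\times X\subset\mathbb P(A\otimes V)$ is the full Segre product. Put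
$$\mathcal R=\Bigl\{\sum_{k=1}^sa_k\otimes v_k:\ a_k\in A,\ v_k\in\hat X\Bigr\},\qquad \Sigma=\overline{\mathcal R},$$
so that $\Sigma$ is the affine cone over $\sigma_s(\mathbb P(A)\times X)$. Let $W^\circ\subset G$ be the set of $E$ spanned by $s$ points of $X$. It is constructible, being the image of an open subset of $X^s$. Let $W=\overline{W^\circ}$. View tensors as maps via $A\otimes V=\mathrm{Hom}(A^*,V)$, and let $D$ be the smooth, locally closed variety of elements of rank exactly $s$, with $\pi:D\to G$, $T\mapsto\operatorname{im}T$.

**Lemma 2.** $\Sigma\cap D=\pi^{-1}(W)$. If $T_0\in D$ has image $E_0\in W$ and $\sigma_s(\mathbb P(A)\times X)$ is CM at $[T_0]$, then $\mathcal O_{W,E_0}$ is CM.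

*Proof.* **Step 1: $\mathcal R\cap D=\pi^{-1}(W^\circ)$.** This translates "sum of $s$ rank-one terms" into a condition on the image. If $T=\sum_{k=1}^sa_k\otimes v_k$ has rank $s$, then $\operatorname{im}T\subset\langle v_1,\dots,v_s\rangle$, and comparing dimensions gives equality, so $\operatorname{im}T$ is spanned by $s$ points of $X$. Conversely, if $E=\operatorname{im}T$ has a basis $v_1,\dots,v_s\in\hat X$, then $T\in A\otimes E$, so $T=\sum a_k\otimes v_k$ for some $a_k\in A$.

**Step 2: closures.** All elements of $\Sigma$ have rank at most $s$, and $D$ is open in the variety of elements of rank at most $s$. Hence $\Sigma\cap D$ is open in $\Sigma$ and equals the closure of $\mathcal R\cap D$ in $D$. Over an open set $G_0\subset G$ that trivializes the tautological bundle,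
$$\pi^{-1}(G_0)\cong G_0\times F,\qquad F=\{\text{surjections }A^*\to\mathbb C^s\},$$
with $F$ smooth. Forming the closure commutes with taking the preimage under a product projection. So the closure of $\pi^{-1}(W^\circ)$ in $D$ is $\pi^{-1}(W)$, which over $G_0$ is $(W\cap G_0)\times F$.

**Step 3: transfer of the CM property.** If $\sigma_s$ is CM at $[T_0]$, then $\Sigma$ is CM at $T_0$ by Section 2. Near $T_0$ the variety $\Sigma$ is $(W\cap G_0)\times F$, and the projection gives a flat local homomorphism $\mathcal O_{W,E_0}\to\mathcal O_{\Sigma,T_0}$. By (F1), $\mathcal O_{W,E_0}$ is CM. $\square$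

## 5. A linear space with one point too many

We study $W$ near a space $E_0$ satisfying:

* **(H1)** the scheme $\mathbb PE_0\cap X$ consists of exactly $s+1$ reduced points $p_0,\dots,p_s$, any $s$ of which are linearly independent.

As a picture, take a smooth curve $X$ and $s=2$. Then (H1) describes a line that meets $X$ in exactly three reduced points. Any two of the three points can be moved freely along $X$, and the line they span moves along. So three two-dimensional sheets of secant lines pass through the point $E_0$, and any two of them meet exactly in the nearby lines that still contain three points.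

**Lemma 3.** Assume (H1). Given disjoint neighborhoods $N_k\ni p_k$ in $X$ (Euclidean topology), there are a neighborhood $\Omega$ of $E_0$ in $G$, which can be taken arbitrarily small, closed submanifolds $Z_0,\dots,Z_s\subset\Omega$ through $E_0$, and holomorphic maps $x_k:Z_k\to N_k$ with $x_k(E_0)=p_k$, such that for all $E\in\Omega$
$$\mathbb PE\cap X=\{x_k(E):\ k\text{ with }E\in Z_k\},\qquad \mathbb PE\cap X\cap N_k=\begin{cases}\{x_k(E)\}&\text{if }E\in Z_k,\\ \varnothing&\text{otherwise.}\end{cases}\tag{1}$$
Put $Z_S=\bigcap_{k\in S}Z_k$ for $S\subset\{0,\dots,s\}$ with $|S|=s$. Then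
$$W\cap\Omega=\bigcup_{|S|=s}Z_S ,\tag{2}$$
for every $E\in Z_S$ the points $x_k(E)$, $k\in S$, are independent, and each germ $(Z_S,E_0)$ is smooth, irreducible, of dimension $sn$. For $S\ne S'$ we have $Z_S\cap Z_{S'}=Z_0\cap\cdots\cap Z_s$.

*Proof.* **Step 1: following each point of the intersection.** Let $I=\{(E,x)\in G\times X:x\in\mathbb PE\}$ and let $q:I\to G$ be the projection. Over $X$, $I$ is a locally trivial bundle whose fiber at $x=[v]$ is $\mathrm{Gr}(s-1,V/\mathbb Cv)$, so $I$ is smooth and compact. The scheme-theoretic fiber $q^{-1}(E_0)$ is $\mathbb PE_0\cap X$. Its tangent space at $(E_0,p_k)$ is the kernel of $dq$ there, and it is zero because the point is isolated and reduced. So $q$ is an immersion at each $(E_0,p_k)$. By the local form of immersions there are neighborhoods $J_k\subset G\times N_k$ of $(E_0,p_k)$ in $I$ and $\Omega_k$ of $E_0$ in $G$ such that $q$ maps $J_k$ isomorphically onto a closed submanifold of $\Omega_k$.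

The set $q(I\setminus\bigcup J_k)$ is compact and does not contain $E_0$. Choose $\Omega\subset\bigcap\Omega_k$ disjoint from it. Then $q^{-1}(\Omega)$ is the disjoint union of the sets $J_k\cap q^{-1}(\Omega)$, and each is mapped by $q$ isomorphically onto a closed submanifold $Z_k\subset\Omega$. Let $x_k$ be the inverse of this isomorphism followed by the projection to $X$. The first half of (1) is then clear. For the second half, if $x\in\mathbb PE\cap X\cap N_k$, then $(E,x)$ lies in some $J_l\subset G\times N_l$; since the $N$'s are disjoint, $l=k$, so $E\in Z_k$ and $x=x_k(E)$. Everything in (1) survives shrinking $\Omega$.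

**Step 2: the sheets cover $W$.** For $|S|=s$, the set of $E\in Z_S$ for which the points $x_k(E)$, $k\in S$, are dependent is closed in $\Omega$ and, by (H1), does not contain $E_0$. Shrink $\Omega$ to remove these sets for all $S$. If $E\in\Omega$ is spanned by $s$ points of $X$, these are $s$ distinct points among the $x_k(E)$, so $E\in Z_S$ for some $S$. Conversely, $E\in Z_S$ is spanned by its points $x_k(E)$, $k\in S$. Hence $W^\circ\cap\Omega=\bigcup Z_S$, which is closed in $\Omega$. By (F4), $W$ is the Euclidean closure of $W^\circ$, and (2) follows.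

**Step 3: each sheet is smooth of dimension $sn$.** For $(t_k)_{k\in S}$ in $X^s$ close to $(p_k)_{k\in S}$, the span $g(t)=\langle t_k\rangle_{k\in S}$ depends holomorphically on $t$, lies in $\Omega$, and contains $t_k\in N_k$. By (1), $g(t)\in Z_k$ and $x_k(g(t))=t_k$ for $k\in S$. Conversely, for $E\in Z_S$ close to $E_0$ the points $x_k(E)$ are close to $p_k$ and span $E$. So $g$ and $E\mapsto(x_k(E))_{k\in S}$ are mutually inverse holomorphic maps between a neighborhood of $(p_k)_{k\in S}$ in $X^s$ and a neighborhood of $E_0$ in $Z_S$.

**Step 4: intersections.** If $S\neq S'$ both have $s$ elements, then $S\cup S'=\{0,\dots,s\}$, so $Z_S\cap Z_{S'}=\bigcap_{k=0}^sZ_k$. $\square$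

**Proposition 4 (local criterion).** Suppose that $E_0\in G$ satisfies (H1) and

* **(H2)** there are neighborhoods $N_k\ni p_k$ in $X$ and $\Omega\ni E_0$ in $G$ such that the set of $E\in\Omega$ that contain points $t_k\in N_k\cap\mathbb PE$ for all $k=0,\dots,s$, with any $s$ of the $t_k$ linearly independent, is contained in a constructible subset of $G$ of dimension $\le sn-2$.

Then $\sigma_s(\mathbb P(A)\times X)\subset\mathbb P(A\otimes V)$ is not locally CM, and in particular not aCM.

*Proof.* Condition (H2) persists when the neighborhoods shrink, so we may use the $N_k$ and $\Omega$ of Lemma 3. For $E\in\bigcap_kZ_k$ the points $t_k=x_k(E)$ have any $s$ of them independent, so (H2) gives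
$$\dim\bigcap_{k=0}^sZ_k\le sn-2 .$$
Let $R$ be the analytic local ring of $W$ at $E_0$. By (F3) it is reduced, hence by (2) it is the ring of germs at $E_0$ of holomorphic functions on $\bigcup_SZ_S$, and its dimension is $d=sn$. Fix one $S_0$. Let $\mathfrak a$ be the ideal of $Z_{S_0}$ and $\mathfrak b$ the ideal of $\bigcup_{S\ne S_0}Z_S$ in $R$. A germ vanishing on both is zero, so $\mathfrak a\cap\mathfrak b=0$. Both quotients are reduced, so their associated primes are their minimal primes. These correspond to irreducible components, which are among the $Z_S$ and have dimension $d$. Finally $R/(\mathfrak a+\mathfrak b)$ defines the germ of $Z_{S_0}\cap\bigcup_{S\ne S_0}Z_S=\bigcap_kZ_k$, of dimension at most $d-2$. By Lemma 1, $R$ is not CM. By (F3), $\mathcal O_{W,E_0}$ is not CM. Since $\dim A\ge s$, there is $T_0\in D$ with image $E_0$, and $E_0\in W$ by (H1). By Lemma 2, $\sigma_s(\mathbb P(A)\times X)$ is not CM at $[T_0]$. $\square$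

## 6. The spaces $E_u$ of size $\rho\times\tau$

Let $\rho,\tau\ge3$ and $s=\rho+\tau-1$. Let $u$ be a $\rho\times\tau$ matrix all of whose minors of sizes $1,2,3$ are nonzero. Each minor is a nonzero polynomial in the entries, so a generic $u$ works; for $\rho=\tau=3$ we may use the $u$ of Section 1. Put $w_{ij}=1/u_{ij}$, identify $\mathbb C^\rho\otimes\mathbb C^\tau$ with $\rho\times\tau$ matrices, and let
$$E_u=\bigl\{\bigl((\alpha_i+\beta_j)w_{ij}\bigr)_{ij}:\alpha\in\mathbb C^\rho,\ \beta\in\mathbb C^\tau\bigr\}.$$
Write $w_{i\bullet}$ and $w_{\bullet j}$ for the rows and columns of $w$.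

**Lemma 5.** $\dim E_u=s$. The scheme $\mathbb PE_u\cap\mathrm{Seg}(\mathbb P^{\rho-1}\times\mathbb P^{\tau-1})$ consists of exactly the $s+1$ distinct reduced points
$$P_i=e_i\otimes w_{i\bullet}\ (1\le i\le\rho),\qquad P'_j=w_{\bullet j}\otimes e_j\ (1\le j\le\tau),$$
and any $s$ of these are independent. Their first factors span $\mathbb C^\rho$ and their second factors span $\mathbb C^\tau$.

*Proof.* **Step 1: linear algebra.** We have $\sum\alpha_iP_i+\sum\beta_jP'_j=((\alpha_i+\beta_j)w_{ij})_{ij}$, which vanishes if and only if $\alpha_i=-\beta_j$ for all $i,j$. So the $\rho+\tau=s+1$ vectors span $E_u$ and satisfy exactly one relation up to scale, with all coefficients nonzero. Hence $\dim E_u=s$ and any $s$ of the vectors are independent. The $P_i$ are distinct by their first factors, the $P'_j$ by their second factors, and $P_i\ne P'_j$ since $w_{i\bullet}$ has no zero entry while $e_j$ has some. The vectors $e_i$ occur as first factors and the $e_j$ as second factors, which gives the last claim. Moreover no two rows of $w$ are proportional, and no two columns, because for $i\ne i'$, $j\ne j'$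
$$w_{ij}w_{i'j'}-w_{ij'}w_{i'j}=\frac{u_{ij'}u_{i'j}-u_{ij}u_{i'j'}}{u_{ij}u_{i'j'}u_{ij'}u_{i'j}}\ne0 .$$

**Step 2: there are no other points.** Let $x\otimes y\in E_u$ with $x,y\ne0$, that is, $\alpha_i+\beta_j=u_{ij}x_iy_j$ for all $i,j$.

Suppose first that all $x_i$ and all $y_j$ are nonzero. The matrix $(\alpha_i+\beta_j)$ has rank at most $2$, so its $3\times3$ minors vanish. But a $3\times3$ minor of $(u_{ij}x_iy_j)$ is a product of three $x$'s, three $y$'s and a $3\times3$ minor of $u$, hence nonzero. This is a contradiction.

Suppose next that $x_{i_0}=0$. Then $\beta_j=-\alpha_{i_0}$ for all $j$, so $\alpha_i-\alpha_{i_0}=u_{ij}x_iy_j$ for all $i,j$. For each $i$ with $x_i\neq0$ we get $y_j=(\alpha_i-\alpha_{i_0})w_{ij}/x_i$ for all $j$, so $y$ is a nonzero multiple of $w_{i\bullet}$. Two such indices $i$ would give proportional rows of $w$. As $x\neq0$, exactly one $x_i$ is nonzero, and the point is $P_i$.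

If some $y_{j_0}=0$, the same argument with rows and columns exchanged shows that the point is some $P'_j$.

**Step 3: the points are reduced.** The tangent space of the scheme at $P$ is zero if $E_u\cap\hat T_P=\mathbb CP$, where $\hat T_P$ is the affine tangent space of the Segre variety. For $P=P_i$, $\hat T_P=\{e_i\otimes c'+b'\otimes w_{i\bullet}\}$ is the set of matrices whose rows $k\ne i$ are multiples of $w_{i\bullet}$. Suppose $((\alpha_k+\beta_j)w_{kj})$ is such a matrix: for all $k\ne i$ and all $j$, $(\alpha_k+\beta_j)w_{kj}=\lambda_kw_{ij}$, that is,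
$$\alpha_k+\beta_j=\lambda_kw_{ij}u_{kj}.$$
For distinct $k,k'\ne i$, subtract the two equations and multiply by $u_{ij}$:
$$(\alpha_k-\alpha_{k'})u_{ij}=\lambda_ku_{kj}-\lambda_{k'}u_{k'j}\qquad\text{for all }j .$$
Rows $i,k,k'$ of $u$ are independent, since $\tau\ge3$ and the $3\times3$ minors are nonzero. So $\lambda_k=\lambda_{k'}=0$. As $\rho\ge3$, every $k\ne i$ belongs to such a pair, so all $\lambda_k$ vanish. Hence $\beta_j=-\alpha_k$ for all $k\ne i$ and all $j$; all rows but the $i$-th are zero, and the matrix is $(\alpha_i-\alpha_k)P_i$. The points $P'_j$ are treated in the same way, with columns in place of rows. $\square$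

The bound $\rho,\tau\ge3$ cannot be relaxed. If $\rho=2$ then $s=\tau+1$, and $\mathbb PE$ for any $s$-dimensional $E\subset\mathbb C^2\otimes\mathbb C^\tau$ has dimension $\tau$, as has $\mathrm{Seg}(\mathbb P^1\times\mathbb P^{\tau-1})\subset\mathbb P^{2\tau-1}$. By the projective dimension theorem they meet in dimension at least $\tau+\tau-(2\tau-1)=1$, so (H1) fails. This is why $s=\rho+\tau-1\ge5$ in these notes.

## 7. Six coinciding sheets in $5\times3\times3$

The natural first attempt is $B=C=\mathbb C^3$, $X=\mathrm{Seg}(\mathbb P^2\times\mathbb P^2)\subset\mathbb P^8$ and $E_0=E_u$. Here $s=5$ and $n=4$, and Lemma 5 gives (H1). But $\dim\mathrm{Gr}(5,9)=5\cdot4=20$, and by Lemma 3 each germ $(Z_S,E_0)$ is closed of dimension $sn=20$. So each $Z_S$ is a full neighborhood of $E_0$: every space near $E_u$ contains six nearby rank-one points, and the six sheets are one and the same. Consequently (H2) fails, and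
$$W=\mathrm{Gr}(5,9),\tag{3}$$
since $W$ is closed and contains a nonempty open subset of the irreducible variety $\mathrm{Gr}(5,9)$. The Grassmannian is smooth at $E_u$, and nothing is obstructed.

Now enlarge $B$ to $\mathbb C^4$. The sheets get dimension $sn=5\cdot5=25$: five points of $\mathbb P^3\times\mathbb P^2$ move freely. The next section shows that a space near $E_u$ containing six nearby rank-one points must lie in $B'\otimes C$ for some three-dimensional $B'\subset B$. Such spaces form a family of dimension at most $\dim\mathrm{Gr}(3,4)+\dim\mathrm{Gr}(5,9)=3+20=23$. So the sheets are separated in codimension two.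

## 8. Spaces that keep all $s+1$ points

Let $m\ge3$, $B=V_2$, $C=V_3$, $b=\dim B$, $c=\dim C$. Let $D_i=V_i$ for $i\ge4$ and $e=\sum_{i\ge4}(d_i-1)$; for $m=3$ the $D_i$ are absent and $e=0$. Let
$$X=\mathrm{Seg}\Bigl(\mathbb PB\times\mathbb PC\times\prod_{i\ge4}\mathbb PD_i\Bigr),\qquad n=\dim X=b+c-2+e .$$
Suppose
$$3\le\rho\le b,\qquad3\le\tau\le c,\qquad s=\rho+\tau-1\le d_1.\tag{4}$$
Choose $B_0\subset B$ and $C_0\subset C$ of dimensions $\rho,\tau$ with bases, and a nonzero decomposable $\delta\in\bigotimes_{i\ge4}D_i$ (with $\delta=1$ if $m=3$). Put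
$$E_0=E_u\otimes\delta\subset B_0\otimes C_0\otimes\delta .$$

**Lemma 6.** $E_0$ satisfies (H1), the $s+1$ points being $P_i\otimes\delta$ and $P'_j\otimes\delta$.

*Proof.* A nonzero decomposable $x\otimes y\otimes z$ in $B_0\otimes C_0\otimes\delta$ has $x\in B_0$, $y\in C_0$ and $z\in\mathbb C\delta$. So as a set $X\cap\mathbb P(B_0\otimes C_0\otimes\delta)$ is $\mathrm{Seg}(\mathbb PB_0\times\mathbb PC_0)\otimes\delta$, and by Lemma 5 the points of $\mathbb PE_0\cap X$ are as stated, with any $s$ independent. For reducedness, take $x\in B_0$, $y\in C_0$. A vector of the affine tangent space of $X$ at $x\otimes y\otimes\delta$ has the form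
$$t=(x\otimes c'+b'\otimes y)\otimes\delta+x\otimes y\otimes\eta .$$
Suppose $t\in B_0\otimes C_0\otimes\delta$. Reducing the last factor modulo $\delta$ gives $x\otimes y\otimes\bar\eta=0$, so $\eta\in\mathbb C\delta$, and we may absorb this term into $c'$. Then $x\otimes c'+b'\otimes y\in B_0\otimes C_0$. Reducing the first factor modulo $B_0$ gives $\bar b'\otimes y=0$, so $b'\in B_0$; likewise $c'\in C_0$. So $t$ is $\delta$ times a tangent vector of the small Segre variety. By Step 3 of Lemma 5, at each of the $s+1$ points the tangent space meets $E_0$ only in the line of the point. $\square$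

**Lemma 7.** If $\sum_{k=0}^sg_k\otimes h_k=0$, then $\dim\langle g_k\rangle+\dim\langle h_k\rangle\le s+1$.

*Proof.* Let $g$ and $h$ be the matrices with rows $g_k$ and $h_k$, $k=0,\dots,s$. The hypothesis says $g^{\mathsf T}h=0$. So the column space of $h$, of dimension $\dim\langle h_k\rangle$, lies in the kernel of $g^{\mathsf T}$, of dimension $s+1-\dim\langle g_k\rangle$. $\square$

**Lemma 8.** For sufficiently small $N_k$, let $E$ be a space as in (H2), with points $t_k=[x_k\otimes y_k\otimes z_k]$, $z_k$ decomposable. Then all $z_k$ are proportional to one decomposable $z$, and after rescaling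
$$\sum_{k=0}^sx_k\otimes y_k=0,\qquad\dim\langle x_k\rangle=\rho,\quad\dim\langle y_k\rangle=\tau,\quad\dim\langle x_k\otimes y_k\rangle=s .\tag{5}$$

*Proof.* **Step 1: a relation.** The $s+1$ points lie in the $s$-dimensional space $E$ and any $s$ of them are independent. So they span $E$ and satisfy a relation with all coefficients nonzero. Absorbing the coefficients into the $x_k$ gives $\sum_kx_k\otimes y_k\otimes z_k=0$.

**Step 2: lower bounds.** At the points of $E_0$ itself, the spans of the $x_k\otimes y_k$, of the $x_k$ and of the $y_k$ have dimensions $s$, $\rho$ and $\tau$, by Lemma 5. These dimensions do not depend on scaling the individual vectors, and rank is lower semicontinuous. So for small $N_k$ they are at least $s,\rho,\tau$.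

**Step 3: upper bounds.** Lemma 7 with $g_k=x_k\otimes y_k$ and $h_k=z_k$ gives $\dim\langle z_k\rangle\le s+1-s=1$. So all $z_k$ are proportional to one decomposable $z$, and after rescaling $\sum_kx_k\otimes y_k=0$. In particular $\dim\langle x_k\otimes y_k\rangle\le s$. Lemma 7 with $g_k=x_k$ and $h_k=y_k$ gives $\dim\langle x_k\rangle+\dim\langle y_k\rangle\le s+1=\rho+\tau$. Together with Step 2 this gives (5). $\square$

**Proposition 9.** Assume (4). The spaces $E$ in (H2), for small $N_k$, lie in a constructible subset of $G$ of dimension at most $sn-\kappa$, where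
$$\kappa=(\tau-1)(b-\rho)+(\rho-1)(c-\tau)+(\rho-2)(\tau-2)-1+(s-1)e .\tag{6}$$
Hence, if $\kappa\ge2$, then $\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is not locally CM, and so not aCM.

*Proof.* **Step 1: count the relations.** Let $Q$ be the variety of $(x,y)\in B^{s+1}\times C^{s+1}$ with $\sum x_k\otimes y_k=0$, $\dim\langle x_k\rangle=\rho$, $\dim\langle y_k\rangle=\tau$. View $x$ as an $(s+1)\times b$ matrix of rank $\rho$. These matrices form a variety of dimension $\rho(b+s+1-\rho)=\rho(b+\tau)$. Given $x$, the condition on the $(s+1)\times c$ matrix $y$ is $x^{\mathsf T}y=0$: each of its $c$ columns lies in a fixed space of dimension $s+1-\rho=\tau$, and $\dim\langle y_k\rangle=\tau$ is an open condition. So $\dim Q=\rho(b+\tau)+\tau c$.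

**Step 2: divide by rescalings.** Let $Q^\circ\subset Q$ be the open subset where all $x_k,y_k$ are nonzero and $\dim\langle x_k\otimes y_k\rangle=s$. By Lemma 8 the spaces in (H2) lie in the image of
$$Q^\circ\times\prod_{i\ge4}\mathbb PD_i\to G,\qquad(x,y,z)\mapsto\langle x_k\otimes y_k\otimes z\rangle_k,$$
which is constructible by (F4). The torus $(\mathbb C^*)^{s+2}$ with coordinates $(\lambda_0,\dots,\lambda_s,\mu)$ acts on $Q^\circ$ by $x_k\mapsto\lambda_kx_k$, $y_k\mapsto\mu\lambda_k^{-1}y_k$, since this multiplies $\sum x_k\otimes y_k$ by $\mu$. The action is free: $\lambda_kx_k=x_k\ne0$ forces $\lambda_k=1$, and then $\mu y_k=y_k\ne0$ forces $\mu=1$. It does not change the image in $G$. So every nonempty fiber has dimension at least $s+2=\rho+\tau+1$, and the image has dimension at most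
$$\rho(b+\tau)+\tau c-(\rho+\tau+1)+e .$$

**Step 3: compare with $sn$.** Since $sn=(\rho+\tau-1)(b+c-2)+se$, the difference is
$$(\tau-1)b+(\rho-1)c-\rho\tau-\rho-\tau+3+(s-1)e .$$
Write $b=(b-\rho)+\rho$ and $c=(c-\tau)+\tau$. The terms $(\tau-1)\rho+(\rho-1)\tau=2\rho\tau-\rho-\tau$ combine with the constants to $\rho\tau-2\rho-2\tau+3=(\rho-2)(\tau-2)-1$. This is (6).

**Step 4: conclude.** If $\kappa\ge2$, then (H2) holds; (H1) holds by Lemma 6; and $\dim V_1=d_1\ge s$. Proposition 4 with $A=V_1$ applies to $\sigma_s(\mathbb P(V_1)\times X)=\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$. $\square$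

## 9. Theorem A and an explicit tensor

**Proof of Theorem A.** Take $\rho=\tau=3$, $s=5$, $d_1=5$, $(b,c)=(4,3)$, $e=0$, and the matrix $u$ of Section 1. Then (4) holds and
$$\kappa=2\cdot1+2\cdot0+1\cdot1-1+0=2 .$$
Proposition 9 shows that $\sigma_5(\mathbb P^4\times\mathbb P^3\times\mathbb P^2)$ is not locally CM, hence not aCM. $\square$

The count of Section 7 agrees and is now justified. By (5), a space $E$ in (H2) lies in $B'\otimes C$ with $B'=\langle x_k\rangle$ of dimension $3$. The pairs $(B',E)$ with $E\in\mathrm{Gr}(5,B'\otimes C)$ form a variety of dimension $3+20=23=sn-2$.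

The non-CM point can be written down. Let $f_1,\dots,f_5$ be a basis of $\mathbb C^5$, and let $e_1,e_2,e_3$ denote three basis vectors of $\mathbb C^4$ in the middle slot and the basis of $\mathbb C^3$ in the last slot. Scaling the rows and columns of $w$ to integers, set
$$T_0=f_1\otimes e_1\otimes(1,1,1)+f_2\otimes e_2\otimes(6,3,2)+f_3\otimes e_3\otimes(6,2,3)+f_4\otimes(1,1,1,0)\otimes e_1+f_5\otimes(6,3,2,0)\otimes e_2 .$$
Its image is spanned by $P_1,P_2,P_3,P_1',P_2'$, that is, by $E_u$. At $[T_0]$ the variety $\sigma_5$ has six smooth analytic branches, any two of which meet in the same set, of codimension at least $2$ in each branch.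

## 10. The range of Theorem B

**Proof of Theorem B.** Write $b=d_2$, $c=d_3$. We need $\rho,\tau$ satisfying (4) with $\kappa\ge2$.

**Step 1: choosing $\rho$ and $\tau$.** The interval $[\max(3,s+1-c),\min(b,s-2)]$ contains an integer: $3\le b$; $3\le s-2$ since $s\ge5$; $s+1-c\le b$ since $b+c\ge s+1$; and $s+1-c\le s-2$ since $c\ge3$. Choose $\rho$ in it and put $\tau=s+1-\rho$. Then $3\le\rho\le b$; $\rho\le s-2$ gives $\tau\ge3$; and $\rho\ge s+1-c$ gives $\tau\le c$. As $s\le d_1$, (4) holds. All of $(\tau-1)(b-\rho)$, $(\rho-1)(c-\tau)$, $(\rho-2)(\tau-2)-1$ and $(s-1)e$ are nonnegative.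

**Step 2: $\kappa\ge2$ outside the exceptions.**

* $m\ge4$: here $e\ge1$ because $d_i\ge2$, so $\kappa\ge s-1\ge4$.
* $m=3$, $s\ge7$: the integers $\rho-2$ and $\tau-2$ are at least $1$ and have sum $s-3$, so their product is at least $s-4\ge3$, and $\kappa\ge2$.
* $m=3$, $s=6$: $\{\rho,\tau\}=\{3,4\}$ and $(\rho-2)(\tau-2)-1=1$. If $\{b,c\}\ne\{3,4\}$, then $b>\rho$ or $c>\tau$, which adds at least $2$. So $\kappa\ge3$.
* $m=3$, $s=5$: $\rho=\tau=3$ and $\kappa=2(b-3)+2(c-3)$, which is at least $2$ unless $b=c=3$.

Proposition 9 gives the first claim.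

**Step 3: the last claim.** Suppose at least three of the $n_i$ are $\ge s-1$. Then three of the $d_i$ are at least $s\ge5$; call them $d_1,d_2,d_3$. We have $d_2+d_3\ge2s\ge s+1$. Neither exception occurs, since in both $\min(d_2,d_3)=3<s$. $\square$

In particular, counterexamples exist for every $m\ge3$ and every $s\ge5$.

**Remark (non-normality).** In all these counterexamples $\sigma_s$ is also not normal. By Lemmas 2 and 3, up to a smooth factor the germ of $\sigma_s$ at $[T_0]$ is that of $\bigcup_SZ_S$. This has $s+1\ge2$ distinct branches, as two of them meet in smaller dimension. A normal complex variety is analytically irreducible at every point (Zariski).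

## 11. All cases of $\sigma_5$ with three factors and $d_1\ge5$

**Proof of Theorem C.**

**Step 1: the non-aCM cases.** If $d_2,d_3\ge3$ and $(d_2,d_3)\ne(3,3)$, then $d_2+d_3\ge6=s+1$, and Theorem B applies, because its only exception for $s=5$ is $\{3,3\}$. So $\sigma_5$ is not aCM. In the remaining cases we show that it is aCM.

**Step 2: $d_2=d_3=3$.** By (3), $W=\mathrm{Gr}(5,9)$. By Lemma 2, $\Sigma\cap D=D$, so $\Sigma$ contains all $d_1\times9$ matrices of rank exactly $5$. These are dense among the matrices of rank at most $5$, and $\Sigma$ contains only such matrices. So $\Sigma$ is the determinantal variety of $d_1\times9$ matrices of rank at most $5$, which is CM (Hochster–Eagon).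

**Step 3: $\min(d_2,d_3)=1$.** The tensors are matrices, and $\sigma_5$ is the determinantal variety of matrices of rank at most $5$, hence aCM.

**Step 4: $\min(d_2,d_3)=2$.** By symmetry let $d_2=2$. We claim that $\sigma_5$ is the subspace variety of tensors contained in some $A'\otimes\mathbb C^2\otimes C'$ with $A'\subset V_1$, $C'\subset V_3$ and $\dim A',\dim C'\le5$. Subspace varieties are aCM, one of the known cases listed in Section 2, so the claim finishes the proof.

A sum of five rank-one tensors lies in such a space, and the subspace variety is closed, so it contains $\sigma_5$.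

Conversely, consider first $\mathbb C^5\otimes\mathbb C^2\otimes\mathbb C^5$, whose elements are pairs $(M,N)$ of $5\times5$ matrices. If $M$ is invertible and $M^{-1}N=L\Lambda L^{-1}$ with $\Lambda=\mathrm{diag}(\lambda_1,\dots,\lambda_5)$, let $m_i$ be the columns of $ML$ and $r_i$ the rows of $L^{-1}$. Then $M=(ML)L^{-1}=\sum m_i\otimes r_i$ and $N=(ML)\Lambda L^{-1}=\sum\lambda_im_i\otimes r_i$, so the tensor is $\sum_{i=1}^5m_i\otimes(1,\lambda_i)\otimes r_i$, a sum of five rank-one tensors. Such pairs contain the nonempty Zariski-open set where $\det M\ne0$ and $M^{-1}N$ has distinct eigenvalues. So every element of $\mathbb C^5\otimes\mathbb C^2\otimes\mathbb C^5$ is a limit of tensors of rank at most $5$. Now let $T\in A'\otimes\mathbb C^2\otimes C'$ with $\dim A',\dim C'\le5$. Embed $A'$ and $C'$ in copies of $\mathbb C^5$, write $T$ as a limit of tensors of rank at most $5$ there, and apply linear projections $\mathbb C^5\to A'$ and $\mathbb C^5\to C'$ that are the identity on $A'$ and $C'$. Projections do not raise the rank, so $T$ is a limit of tensors of rank at most $5$ in $A'\otimes\mathbb C^2\otimes C'$,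 and $T\in\Sigma$. $\square$
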